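
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{conjecture}{Conjecture $\tilde A$}

\numberwithin{equation}{section}

\title{Conjugacy in free groups and monotone self-distributive identities}


\begin{abstract}
Conjugation $x\wedge y=xyx^{-1}$ in a group is left self-distributive, and together with the multiplication it satisfies the identities (LDM) of LD-monoids. Not every identity of conjugation follows from these laws. We prove Conjecture $\tilde A$ of \cite{conj}: every LDM-monotone identity that holds in all groups is a consequence of (LDM). The method is to let the free group act on the real line by increasing bijections commuting with the unit translation, and to attach to each term a real number. This number does not change when the distributive law is applied. Below a fixed product $x_1\wedge(x_2\wedge(\cdots\wedge x_N))$ of distinct variables, and for a suitable action, it lies in $(0,1)$ and increases strictly along iterated left divisibility.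 A ping-pong argument, which reads the first letters of a reduced word off the number, completes the proof. We also prove the corresponding statement for conjugation alone, reduce the class of groups that is needed, and show that neither the condition on this class nor monotonicity can be dropped.
\end{abstract}

\section{The question and the results}

\subsection{Conjugation and self-distributivity}

For elements $x,y$ of a group put $x\wedge y=xyx^{-1}$. Since conjugation by $x$ is an automorphism, this operation satisfies the left self-distributive law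
\begin{equation}
x\wedge(y\wedge z)=(x\wedge y)\wedge(x\wedge z). \tag{LD}
\end{equation}
A set with a binary operation satisfying (LD) is an \emph{LD-system}. Which identities of conjugation follow from (LD)? Certainly not all: $x\wedge x=x$ holds in every group, but it fails in some LD-systems (Section~\ref{sec:sharp} contains one with four elements). So one looks for a large class of terms on which (LD) does account for everything that conjugation satisfies. This paper is about such a class.

Let $V=\{x_1,x_2,\dots\}$ be an infinite set of variables, and let $T$ be the set of terms built from $V$ with $\wedge$. Bringing in the multiplication of the group, let $T^*$ be the set of terms built from $V$ and a constant $1$ with $\cdot$ and $\wedge$. An \emph{LD-monoid} is a monoid $(G,\cdot,1)$ with a second operation $\wedge$ such that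
\begin{equation}
\begin{gathered}
x\wedge(yz)=(x\wedge y)(x\wedge z),\qquad (xy)\wedge z=x\wedge(y\wedge z),\qquad (x\wedge y)\,x=xy,\\
x\wedge 1=1,\qquad 1\wedge x=x.
\end{gathered}
\tag{LDM}
\end{equation}
Here (LDM) denotes these identities together with those of monoids. Every group with conjugation is an LD-monoid. The law (LD) follows from (LDM):
\begin{equation}\label{eq:LDfromLDM}
x\wedge(y\wedge z)=(xy)\wedge z=((x\wedge y)x)\wedge z=(x\wedge y)\wedge(x\wedge z).
\end{equation}
We write $=_{LD}$ and $=_{LDM}$ for provable equality of terms, $\Lambda=T/(\mathrm{LD})$ for the free LD-system on $V$, and $[t]\in\Lambda$ for the class of $t\in T$. Missing brackets are added on the right: $x_1\wedge\cdots\wedge x_m=x_1\wedge(x_2\wedge(\cdots\wedge x_m))$.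

\subsection{Monotone terms}

For $a,b\in\Lambda$ write $a\sqsubset b$ if $b=(\cdots((a\wedge c_1)\wedge c_2)\cdots)\wedge c_p$ for some $p\ge1$ and some $c_1,\dots,c_p\in\Lambda$, and $a\sqsubseteq b$ if $a\sqsubset b$ or $a=b$. The relation $\sqsubset$ is transitive; we call it iterated left divisibility. If $a\sqsubseteq b$, we also say that $a$ lies below $b$. An element $a\in\Lambda$ is \emph{monotone} if $a\sqsubseteq x_{i_1}\wedge\cdots\wedge x_{i_m}$ for some \emph{distinct} variables, and a term $t\in T$ is \emph{LD-monotone} if $[t]$ is monotone.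

Every $t\in T$ can be written uniquely as
\[
t=t_1\wedge(t_2\wedge(\cdots\wedge(t_k\wedge x)))\qquad(k\ge0,\ x\in V).
\]
We call $x$ the \emph{last variable} and $k$ the \emph{height} of $t$, and put $t^-=t_1\cdot t_2\cdots t_k\in T^*$, with $t^-=1$ if $k=0$. By the identities $(xy)\wedge z=x\wedge(y\wedge z)$ and $1\wedge x=x$ we have $t=_{LDM}t^-\wedge x$: the term $t^-$ is what $t$ applies to its last variable. In a group, $t^-$ is the element by which $x$ is conjugated. A term of $T^*$ is \emph{LDM-monotone} if it is $t^-$ for some LD-monotone $t\in T$, and an identity is LDM-monotone (LD-monotone) if both of its sides are LDM-monotone (LD-monotone) terms.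

\begin{conjecture}[\cite{conj}]
Every LDM-monotone identity that holds in every system $(G,\cdot,\wedge)$, where $(G,\cdot)$ is a group and $\wedge$ is its conjugation, is a consequence of \textup{(LDM)}.
\end{conjecture}

There is one obvious way for $t^-=t'^-$ to hold although $t\ne_{LD}t'$: the term $t^-$ forgets the last variable, so $x_1\wedge\cdots\wedge x_m\wedge y$ and $x_1\wedge\cdots\wedge x_m\wedge y'$ both give $x_1\cdots x_m$. It turns out that this is the only way.

\begin{theorem}\label{thm:main}
Let $t,t'\in T$ be LD-monotone. The following are equivalent: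
\begin{enumerate}
\item[(1)] $t^-=_{LDM}t'^-$;
\item[(2)] $t^-=t'^-$ holds in every group;
\item[(3)] either $t=_{LD}t'$, or there are distinct variables $x_1,\dots,x_m,y,y'$ \textup($m\ge0$\textup) with $t=_{LD}x_1\wedge\cdots\wedge x_m\wedge y$ and $t'=_{LD}x_1\wedge\cdots\wedge x_m\wedge y'$.
\end{enumerate}
In particular Conjecture $\tilde A$ is true.
\end{theorem}

The conjecture is the implication (2)$\Rightarrow$(1). For conjugation alone the exception disappears.

\begin{theorem}\label{thm:LD}
If $t,t'\in T$ are LD-monotone and $t=t'$ holds in all groups with conjugation, then $t=_{LD}t'$.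
\end{theorem}

\begin{theorem}\label{thm:classes}
Let $\mathcal K$ be a class of groups satisfying no nontrivial group law, for example a single group containing a nonabelian free subgroup, or all finite $p$-groups for a fixed prime $p$. Every LDM-monotone identity that holds in all groups of $\mathcal K$ is a consequence of \textup{(LDM)}. Every LD-monotone identity that holds under conjugation in all groups of $\mathcal K$ is a consequence of \textup{(LD)}.
\end{theorem}

Section~\ref{sec:sharp} shows that the conclusions of Theorem~\ref{thm:classes} fail for a single finite group and for the abelian groups, and that monotonicity cannot be dropped in Theorem~\ref{thm:LD}. Two further results, an order criterion (Theorem~\ref{thm:order}) and an extension beyond monotone elements (Theorem~\ref{thm:beyond}), appear along the way.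

\subsection{Free groups and the plan}

Let $F$ be the free group on $V$. For a term $t$ of $T$ or $T^*$ let $\bar t\in F$ be its value when each variable is sent to itself and $\wedge$ is conjugation. Any choice of elements of a group $G$ for the variables extends to a homomorphism $F\to G$, and homomorphisms of groups preserve conjugation. So an identity $u=v$ holds in all groups if and only if $\bar u=\bar v$. For $t\in T$ with last variable $x$ put
\[
w_t=\overline{t^-}\in F,\qquad\text{so that}\qquad \bar t=w_t\,x\,w_t^{-1}.
\]
Statement (2) of Theorem~\ref{thm:main} thus says $w_t=w_{t'}$.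

The plan is as follows. Two elements of $\Lambda$ below a common one are equal or comparable for $\sqsubset$ (Lemma~\ref{lem:comp}). So if $[t]$ and $[t']$ lie below the same $x_1\wedge\cdots\wedge x_N$, we must show that $[t]\sqsubset[t']$ forces $w_t\neq w_{t'}$. For this we need a quantity that is computed from the group and grows along $\sqsubset$. Section~\ref{sec:example} finds it in the smallest interesting case, and Sections~\ref{sec:numbers}--\ref{sec:action} treat the general one. Terms that are not visibly below a common element are handled by looking at the first letters of $w_t$ (Sections~\ref{sec:prefix} and~\ref{sec:proof}).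

\section{The chain below $x_1\wedge x_2\wedge x_3$}\label{sec:example}

No instance of (LD) applies to $x_1\wedge x_2$, so only $x_1$ and $x_1\wedge x_2$ lie below it. With three variables, infinite chains appear. Define terms
\[
u_0=x_1,\qquad u_1=x_1\wedge x_2,\qquad u_{n+2}=u_{n+1}\wedge u_n .
\]
Then in $\Lambda$
\begin{equation}\label{eq:uLD}
x_1\wedge x_2\wedge x_3=u_{n+1}\wedge(u_n\wedge x_3)\qquad(n\ge0).
\end{equation}
For $n=0$ this is $x_1\wedge(x_2\wedge x_3)=(x_1\wedge x_2)\wedge(x_1\wedge x_3)$, and (LD) gives $u_{n+1}\wedge(u_n\wedge x_3)=(u_{n+1}\wedge u_n)\wedge(u_{n+1}\wedge x_3)=u_{n+2}\wedge(u_{n+1}\wedge x_3)$. Hence all $u_n$ are LD-monotone, $[u_0]\sqsubset[u_1]\sqsubset[u_2]\sqsubset\cdots$, and $[u_n]\sqsubset[x_1\wedge x_2\wedge x_3]$ for all $n$.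

What happens in a group? Put $g=x_1x_2$. Then $\bar u_1\bar u_0=x_1x_2=g$ and $\bar u_{n+2}\bar u_{n+1}=\bar u_{n+1}\bar u_n\bar u_{n+1}^{-1}\bar u_{n+1}=\bar u_{n+1}\bar u_n$, so
\begin{equation}\label{eq:ugroup}
\bar u_{n+1}\bar u_n=g,\qquad \bar u_{n+2}=\bar u_{n+1}\bar u_n\bar u_{n+1}^{-1}=g\,\bar u_n\,g^{-1}.
\end{equation}
In particular $\bar u_{2n}=g^nx_1g^{-n}$. In a finite group the values of these elements repeat, but in $F$ the $\bar u_n$ are pairwise different. Here one sees this directly; we want a reason that generalizes.

Let $x_1,x_2,x_3$ act on $\mathbb R$ as increasing bijections that commute with $r\mapsto r+1$ and fix points $P_1,P_2,P_3\in(0,1)$ respectively. If $a$ fixes $p_a$ and $b$ fixes $p_b$, then $aba^{-1}$ fixes $a(p_b)$. For $p_a,p_b\in(0,1)$ we have $p_b>p_a-1$, and $a$ fixes $p_a-1$ too, so $a(p_b)>p_a-1$. Adding $1$, which is allowed since everything commutes with the translation, we obtain a fixed point $a(p_b)+1$ of $aba^{-1}$ that lies \emph{above} $p_a$. This suggests attaching numbers to terms by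
\[
p_{x_i}=P_i,\qquad p_{a\wedge b}=\bar a(p_b)+1 .
\]
For our chain, $\bar u_n$ fixes $p_{u_n}$ and $\bar u_{n+1}=g\bar u_n^{-1}$, so
\[
p_{u_{n+2}}=g\bar u_n^{-1}(p_{u_n})+1=\tau(p_{u_n}),\qquad \tau(r)=x_1x_2(r)+1 .
\]
The term $x_1\wedge x_2\wedge x_3$ above the chain has the number $q=x_1(x_2(P_3)+1)+1=\tau(P_3+1)$.

\emph{Suppose that $q<1$.} Then $P_1=p_{u_0}<p_{u_1}<p_{u_2}<\cdots<q$. To see the upper bound, note that $P_3>P_2-1$ gives $x_2(P_3)+1>P_2>0>P_1-1$; applying $x_1$ and adding $1$ yields $q>x_1(P_2)+1=p_{u_1}$ and $q>P_1=p_{u_0}$. Also $q<1<P_3+1$, so $\tau(q)<\tau(P_3+1)=q$. As $\tau$ is increasing, $p_{u_n}<q$ implies $p_{u_{n+2}}=\tau(p_{u_n})<\tau(q)<q$. For the growth, $P_2>P_1-1$ gives $p_{u_1}>P_1$; and if $0<p_{u_n}<p_{u_{n+1}}<1$, then $p_{u_n}>0>p_{u_{n+1}}-1$ and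
\[
p_{u_{n+2}}=\bar u_{n+1}(p_{u_n})+1>\bar u_{n+1}(p_{u_{n+1}}-1)+1=p_{u_{n+1}} .
\]
If moreover $x_1$ and $x_2$ have no fixed points besides $P_1+\mathbb Z$ and $P_2+\mathbb Z$ respectively, then $\bar u_n$, being a conjugate of $x_1$ or $x_2$, fixes exactly $p_{u_n}+\mathbb Z$. So the $\bar u_n$ are pairwise different.

Three facts are at work: the number of the top element can be computed from any of its expressions \eqref{eq:uLD}; the single inequality $q<1$ controls all elements below it; and below this ceiling the numbers increase. Sections~\ref{sec:numbers} and~\ref{sec:sep} establish these facts in general. The ceiling is where monotonicity enters. The rule gives $p_{a\wedge a}=\bar a(p_a)+1=p_a+1$. So if $p_a>0$, the term $a\wedge a$, which conjugation cannot tell from $a$, breaks through the ceiling; distinct variables allow us to stay below (Section~\ref{sec:action}).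

\section{Terms and left divisibility}\label{sec:terms}

Two terms are LD-equal if and only if finitely many \emph{applications of (LD)} lead from one to the other, each replacing a subterm $a\wedge(b\wedge c)$ by $(a\wedge b)\wedge(a\wedge c)$ or conversely. Both sides contain the same variables, so the set of variables of a term depends only on its class.

A term $t$ is a \emph{left subterm} of $(\cdots(t\wedge s_1)\cdots)\wedge s_p$ for $p\ge0$, and a \emph{proper} one if $p\ge1$. The left subterms of a given term form a chain: of two of them, one is a left subterm of the other. By definition, $[t]\sqsubseteq[u]$ (respectively $[t]\sqsubset[u]$) if and only if some term LD-equal to $u$ has $t$ as a left subterm (respectively a proper left subterm).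

\begin{lemma}\label{lem:minus}
If $t=_{LD}t'$, then $t$ and $t'$ have the same last variable, $t^-=_{LDM}t'^-$, and hence $w_t=w_{t'}$.
\end{lemma}

\begin{proof}
Take one application of (LD) to $t=t_1\wedge(\cdots(t_k\wedge x))$. It does not change the last variable. If it takes place inside some $t_i$, then $t^-$ changes to an LDM-equal term by \eqref{eq:LDfromLDM}. Otherwise it takes place at a subterm $t_i\wedge(t_{i+1}\wedge\cdots)$, and it replaces two consecutive factors $a,b$ of $t^-$ by $a\wedge b,\,a$ or conversely; and $ab=(a\wedge b)a$ belongs to (LDM). Finally, groups are LD-monoids, so LDM-equal terms have the same value in $F$.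
\end{proof}

The next lemma is known \cite{D}; we include a proof.

\begin{lemma}[Comparability]\label{lem:comp}
If $[t]\sqsubseteq c$ and $[t']\sqsubseteq c$ in $\Lambda$, then $[t]\sqsubset[t']$, $[t]=[t']$ or $[t']\sqsubset[t]$.
\end{lemma}

\begin{proof}
If one \emph{term} has left subterms LD-equal to $t$ and to $t'$, we are done, since left subterms form a chain. A priori we have two LD-equal terms $u,u'$, one for each. The plan is to use (LD) in one direction only: we show that $u,u'$ have a common expansion, and that expansion preserves left subterms up to $=_{LD}$.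

Let $\to$ be one replacement of a subterm $a\wedge(b\wedge c)$ by $(a\wedge b)\wedge(a\wedge c)$, and let $\Rightarrow$ be its reflexive-transitive closure; if $t\Rightarrow t'$ we call $t'$ an expansion of $t$. Let $s\star t$ be $t$ with each leaf $y$ replaced by $s\wedge y$, so that $s\star(t_1\wedge t_2)=(s\star t_1)\wedge(s\star t_2)$. Put $\partial x=x$ for variables and $\partial(s\wedge t)=\partial s\star\partial t$.

(0) \emph{$s\wedge t\Rightarrow s\star t$.} Induction on $t$. If $t$ is a variable, both sides are equal. Otherwise $s\wedge(t_1\wedge t_2)\to(s\wedge t_1)\wedge(s\wedge t_2)\Rightarrow(s\star t_1)\wedge(s\star t_2)$.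

(1) \emph{If $s\Rightarrow s'$ and $t\Rightarrow t'$, then $s\star t\Rightarrow s'\star t'$.} Expanding each copy of $s$ gives $s\star t\Rightarrow s'\star t$. Since $s'\star(\cdot)$ commutes with $\wedge$, it carries $\to$ to $\to$, so $s'\star t\Rightarrow s'\star t'$.

(2) \emph{$t\Rightarrow\partial t$.} By induction and (0), $s\wedge u\Rightarrow\partial s\wedge\partial u\Rightarrow\partial s\star\partial u$.

(3) \emph{$s\star(t\star u)\Rightarrow(s\star t)\star(s\star u)$.} The left side is $u$ with each leaf $y$ replaced by $(s\star t)\wedge(s\wedge y)$; the right side is $u$ with each leaf $y$ replaced by $((s\star t)\star s)\wedge((s\star t)\wedge y)$. By (0),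
\[
(s\star t)\wedge(s\wedge y)\to((s\star t)\wedge s)\wedge((s\star t)\wedge y)\Rightarrow((s\star t)\star s)\wedge((s\star t)\wedge y).
\]

(4) \emph{If $t\to t'$, then $t'\Rightarrow\partial t$.} If the replacement is at the root, then by (2), (0) and (1)
\[
(a\wedge b)\wedge(a\wedge c)\Rightarrow(\partial a\star\partial b)\wedge(\partial a\star\partial c)=\partial a\star(\partial b\wedge\partial c)\Rightarrow\partial a\star(\partial b\star\partial c)=\partial(a\wedge(b\wedge c)).
\]
If it is inside one factor of $t=s\wedge u$, then induction for that factor and (2) for the other give $t'\Rightarrow\partial s\wedge\partial u$, and (0) gives $\partial s\wedge\partial u\Rightarrow\partial s\star\partial u=\partial t$.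

(5) \emph{If $t\to t'$, then $\partial t\Rightarrow\partial t'$.} At the root this is (3) applied to $\partial a,\partial b,\partial c$; inside a factor it follows by induction and (1).

If $t'$ is obtained from $t$ by $n$ replacements, then $t'\Rightarrow\partial^nt$. This is trivial for $n=0$. For $n\ge1$ let $t''$ be the term before the last replacement; then $t'\Rightarrow\partial t''$ by (4), and $t''\Rightarrow\partial^{n-1}t$ gives $\partial t''\Rightarrow\partial^nt$ by (5). With (2), two expansions of $t$ therefore both expand to $\partial^nt$ for $n$ large. Consequently LD-equal terms have a common expansion. Indeed, let $t_0,\dots,t_n$ be terms, each obtained from the preceding one by one application of (LD), and let $e$ be a common expansion of $t_0$ and $t_{n-1}$, which exists by induction. If $t_n\to t_{n-1}$, then $e$ is an expansion of $t_n$. If $t_{n-1}\to t_n$, then $e$ and $t_n$ are two expansions of $t_{n-1}$, so they have a common one, which is also an expansion of $t_0$.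

Next, let $s$ be a left subterm of $u$ and let $u\to u'$. Then $u'$ has a left subterm $s'$ with $s\Rightarrow s'$. This is clear if the replacement takes place inside $s$ or at a subterm disjoint from $s$. Otherwise it acts on a left subterm $a\wedge(b\wedge c)$ of $u$ of which $s$ is a proper left subterm. Then $s$ is a left subterm of $a$, and $a$ is a left subterm of $(a\wedge b)\wedge(a\wedge c)$, which is a left subterm of $u'$; so $s'=s$ will do.

Now let $t,t'$ be left subterms of $u,u'$ with $[u]=[u']=c$. A common expansion of $u$ and $u'$ has a left subterm LD-equal to $t$ and one LD-equal to $t'$, and these lie in a chain.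
\end{proof}

For a sequence $X=(x_1,\dots,x_N)$ of distinct variables (from now on $x_1,\dots,x_N$ denote any distinct elements of $V$) put
\[
C_i(X)=x_1\wedge\cdots\wedge x_i\qquad(1\le i\le N).
\]
We use the same symbol for the term and for its class.

\begin{lemma}\label{lem:C}
\textup{(a)} If $a\sqsubset b$ in $\Lambda$, then $d\wedge a\sqsubset d\wedge b$ for all $d\in\Lambda$. Hence $C_i(X)\sqsubseteq C_N(X)$ for $i\le N$.

\textup{(b)} If $[t]\sqsubset C_i(X)$, then $x_i$ does not occur in $t$.
\end{lemma}

\begin{proof}
(a) If $b=(\cdots(a\wedge c_1)\cdots)\wedge c_p$, then $d\wedge b=(\cdots((d\wedge a)\wedge(d\wedge c_1))\cdots)\wedge(d\wedge c_p)$ by (LD). For $i<N$ we have $x_i\sqsubset x_i\wedge(x_{i+1}\wedge\cdots\wedge x_N)$; apply $x_{i-1}\wedge\cdot$, then $x_{i-2}\wedge\cdot$, and so on down to $x_1\wedge\cdot$.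

(b) Consider the property of a term that $x_i$ occurs in it exactly once, as its rightmost leaf. It is preserved by applications of (LD) in both directions. If the replaced subterm does not contain $x_i$, this is clear. If it contains $x_i$, then $x_i$ is its rightmost leaf and occurs nowhere else in it, so $x_i$ occurs in neither $a$ nor $b$, and once in $c$, as rightmost leaf; the same then holds after the replacement. Since $C_i(X)$ has the property, so does every term LD-equal to it, and a proper left subterm does not contain the rightmost leaf.
\end{proof}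

\section{A number attached to each term}\label{sec:numbers}

Let $X$ be a finite sequence of distinct variables. A term is \emph{over} $X$ if all its variables belong to $X$; its value then lies in the subgroup $F(X)$ of $F$ generated by $X$, which is free on $X$. A \emph{marked action} is an action of $F(X)$ on $\mathbb R$ by increasing bijections commuting with $r\mapsto r+1$, together with points $P_x\in(0,1)$ for $x\in X$ such that $x$ fixes $P_x$. As $F(X)$ is free, it suffices to prescribe how each $x$ acts. Fix a marked action. For terms over $X$ define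
\begin{equation}\label{eq:p}
p_x=P_x,\qquad p_{a\wedge b}=\bar a(p_b)+1 .
\end{equation}
We call $p_t$ the \emph{number} of $t$. All elements of $F(X)$ commute with integer translations, so if $t$ has last variable $x$ and height $k$, then
\begin{equation}\label{eq:pw}
p_t=w_t(P_x)+k .
\end{equation}
Also $\bar t$ fixes $p_t$, and hence all points of $p_t+\mathbb Z$: inductively, $\bar a\bar b\bar a^{-1}(\bar a(p_b)+1)=\bar a\bar b(p_b)+1=\bar a(p_b)+1$.

\begin{definition}
A term $t$ over $X$ is \emph{admissible} (for the given marked action) if $p_s<1$ for every subterm $s$ of $t$, including $t$ itself.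
\end{definition}

\begin{lemma}\label{lem:triangle}
Let $a,d$ be terms over $X$.
\begin{enumerate}
\item[(i)] If $p_a<1$ and $p_d>0$, then $p_a<p_{a\wedge d}$.
\item[(ii)] If $p_a>0$ and $p_{a\wedge d}<1$, then $p_d<p_a$.
\item[(iii)] If $t$ is admissible, then $p_s\in(0,1)$ for every subterm $s$ of $t$, and $p_d<p_a<p_{a\wedge d}$ for every subterm $a\wedge d$ of $t$. In particular $p_s<p_t$ for every proper left subterm $s$ of $t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) From $p_d>0>p_a-1$ we get $\bar a(p_d)>\bar a(p_a-1)=p_a-1$. (ii) Here $\bar a(p_d)<0<p_a=\bar a(p_a)$, and $\bar a$ is increasing. (iii) Positivity of all $p_s$ follows by induction from $P_x>0$ and (i); the inequalities are then (i) and (ii).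
\end{proof}

The number and the property of being admissible must be shown to depend only on the LD-class. The second point is the more delicate one, since an application of (LD) creates new subterms; Lemma~\ref{lem:triangle} shows that they cause no harm.

\begin{lemma}\label{lem:inv}
Let $t,t'$ be terms over $X$. If $t=_{LD}t'$, then $p_t=p_{t'}$, and $t$ is admissible if and only if $t'$ is.
\end{lemma}

\begin{proof}
We may assume that $t'$ arises from $t$ by one application of (LD), replacing a subterm $v$ by $v'$, where $v,v'$ are, in some order, $a\wedge(b\wedge c)$ and $(a\wedge b)\wedge(a\wedge c)$. Then $\bar v=\bar v'$, since conjugation satisfies (LD), and $p_v=p_{v'}$, since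
\[
\bar a(\bar b(p_c)+1)+1=\bar a\bar b(p_c)+2=\bar a\bar b\bar a^{-1}(\bar a(p_c)+1)+1 .
\]
By \eqref{eq:p}, $p_{d\wedge e}$ depends only on $\bar d$ and $p_e$. So the numbers of all subterms containing $v$ are unchanged, and $p_t=p_{t'}$.

Now let $t$ or $t'$ be admissible. Then $a,b,c$ are admissible and $p_v=p_{v'}<1$. We claim that under these conditions both $v$ and $v'$ are admissible. The lemma follows, because all subterms that lie neither in $v$ nor in $v'$ keep their numbers. Lemma~\ref{lem:triangle}(ii), applied to $a\wedge(b\wedge c)$, gives $p_{b\wedge c}<p_a<1$. So $b\wedge c$, and with it $a\wedge(b\wedge c)$, is admissible. By Lemma~\ref{lem:triangle}(iii), $p_c<p_b<p_{b\wedge c}$. Applying $\bar a$ and adding $1$ we get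
\[
p_{a\wedge c}<p_{a\wedge b}<p_{a\wedge(b\wedge c)}<1 ,
\]
so $(a\wedge b)\wedge(a\wedge c)$ is admissible too.
\end{proof}

\section{Separating conjugators}\label{sec:sep}

Suppose that $t$ is a proper left subterm of an admissible term $s$. Then $p_t<p_s$. If $w_t=w_s$ and both terms had the same last variable, \eqref{eq:pw} would give a contradiction at once, since heights can be read off as exponent sums. But $w_t$ and $w_s$ do not tell us the last variables. The way out is to evaluate $w_s$ at the point $P_x$ belonging to the last variable of the \emph{smaller} term $t$, and to show that the result is still too large.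

\begin{lemma}[Separation]\label{lem:sep}
If $s$ is admissible and $t$ is a proper left subterm of $s$, then $w_t\ne w_s$.
\end{lemma}

\begin{proof}
Suppose $w=w_t=w_s$. Each factor of $t^-$ and of $s^-$ evaluates to a conjugate of a variable, so the number of factors is the exponent sum of $w$. Thus $t$ and $s$ have the same height $k$, and $k\ge1$ since $s$ has a proper left subterm. Write $s=s_1\wedge(s_2\wedge(\cdots(s_k\wedge y)))$. Then $t$ is a left subterm of $s_1$, possibly $s_1$ itself, and $p_t\le p_{s_1}$ by Lemma~\ref{lem:triangle}(iii). Let $x$ be the last variable of $t$, and put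
\[
r=\bar s_2\cdots\bar s_k(P_x)+(k-1).
\]
We claim that $r>0$. Let $\gamma=\bar s_j$ with $2\le j\le k$; it fixes $p_{s_j}-1\in(-1,0)$. If $\rho>-i$ for some integer $i\ge0$, then $\rho+i>0>p_{s_j}-1$, so $\gamma(\rho+i)>p_{s_j}-1>-1$, that is, $\gamma(\rho)>-(i+1)$. Starting from $P_x>0$ and applying $\bar s_k,\dots,\bar s_2$ in turn, we obtain $\bar s_2\cdots\bar s_k(P_x)>-(k-1)$, as claimed.

Since $r>0>p_{s_1}-1$, formula \eqref{eq:pw} for $t$ gives
\[
p_t=w(P_x)+k=\bar s_1\bigl(\bar s_2\cdots\bar s_k(P_x)\bigr)+k=\bar s_1(r)+1>\bar s_1(p_{s_1}-1)+1=p_{s_1}\ge p_t,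
\]
a contradiction.
\end{proof}

Admissibility is essential: $t=x\wedge x$ is a proper left subterm of $s=(x\wedge x)\wedge x$, and $w_t=x=w_s$.

\begin{lemma}\label{lem:below}
Let $c$ be an admissible term for some marked action of $F(X)$, and let $[t],[t']\sqsubseteq[c]$. Then $t,t'$ are admissible terms over $X$. If $[t]\sqsubset[t']$, then $p_t<p_{t'}$ and $w_t\neq w_{t'}$.
\end{lemma}

\begin{proof}
The term $t$ is a left subterm of a term LD-equal to $c$. That term is over $X$ and is admissible by Lemma~\ref{lem:inv}, hence so is $t$; the same holds for $t'$. If $[t]\sqsubset[t']$, choose $s=_{LD}t'$ having $t$ as a proper left subterm. By Lemma~\ref{lem:inv}, $s$ is admissible and $p_s=p_{t'}$; by Lemma~\ref{lem:minus}, $w_s=w_{t'}$. Lemma~\ref{lem:triangle}(iii) gives $p_t<p_s$ and Lemma~\ref{lem:sep} gives $w_t\ne w_s$.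
\end{proof}

\begin{theorem}\label{thm:beyond}
Let $c$ be an admissible term for some marked action. If $[t],[t']\sqsubseteq[c]$ and $t^-=t'^-$ holds in all groups, then $t=_{LD}t'$.
\end{theorem}

\begin{proof}
Otherwise, by Lemma~\ref{lem:comp} we may assume $[t]\sqsubset[t']$, and Lemma~\ref{lem:below} gives $w_t\neq w_{t'}$.
\end{proof}

\section{A marked action for $x_1\wedge\cdots\wedge x_N$}\label{sec:action}

We now need a marked action for which $C_N(X)$ is admissible. By Lemma~\ref{lem:triangle}(iii) the number of a right factor must be smaller than that of the left factor, so we try $P_N<\dots<P_1$. The element $x_i$ should carry the number of $x_{i+1}\wedge\cdots\wedge x_N$, a small positive number, below $0$, so that adding $1$ does not lead beyond $1$. With a view to Section~\ref{sec:prefix} we ask for more: the result after adding $1$ shall lie in a short interval just above $P_i$.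

Let $X=(x_1,\dots,x_N)$ and choose real numbers
\[
0<\alpha_N<P_N<\beta_N<\alpha_{N-1}<P_{N-1}<\beta_{N-1}<\dots<\alpha_1<P_1<\beta_1<1 .
\]
Then $P_i-1<\beta_i-1<0<\alpha_i<P_i$. Choose an increasing bijection $\psi_i:(P_i-1,P_i)\to\mathbb R$ with $\psi_i(\beta_i-1)=0$ and $\psi_i(\alpha_i)=1$. Let $x_i$ act on $(P_i-1,P_i)$ by $r\mapsto\psi_i^{-1}(\psi_i(r)-1)$, fix $P_i$, and commute with $r\mapsto r+1$. This is a marked action with $P_{x_i}=P_i$. The fixed points of $x_i$ are exactly the points of $P_i+\mathbb Z$. Since $x_i(\alpha_i)=\beta_i-1$, we have (Figure~\ref{fig:action})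
\begin{equation}\label{eq:push}
x_i\bigl((P_i-1,\alpha_i)\bigr)=(P_i-1,\beta_i-1),\qquad x_i^{-1}\bigl([\beta_i-1,P_i)\bigr)=[\alpha_i,P_i).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=7.5cm,y=1cm]
\draw[->] (-0.5,0)--(1.1,0);
\draw (-0.4,0.08)--(-0.4,-0.08) node[below] {\small $P_i-1$};
\draw (-0.2,0.08)--(-0.2,-0.08) node[below] {\small $\beta_i-1$};
\draw (0,0.08)--(0,-0.08) node[below] {\small $0$};
\draw (0.12,0.08)--(0.12,-0.08) node[below] {\small $P_{i+1}$};
\draw (0.27,0.08)--(0.27,-0.08) node[below] {\small $\beta_{i+1}$};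
\draw (0.42,0.08)--(0.42,-0.08) node[below] {\small $\alpha_i$};
\draw (0.6,0.08)--(0.6,-0.08) node[below] {\small $P_i$};
\draw (0.8,0.08)--(0.8,-0.08) node[below] {\small $\beta_i$};
\draw (1,0.08)--(1,-0.08) node[below] {\small $1$};
\draw[line width=1.6pt] (-0.4,1.2)--(0.42,1.2);
\draw[->,dashed] (-0.4,1.2)--(-0.4,0.15);
\draw[->,dashed] (0.42,1.2)--(-0.2,0.15);
\node at (-0.22,0.75) {\small $x_i$};
\draw[line width=1.6pt] (-0.4,0)--(-0.2,0);
\draw[line width=1.6pt] (0.6,0)--(0.8,0);
\draw[->] (-0.3,-0.6) to[bend right=12] node[below] {\small $+1$} (0.7,-0.6);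
\end{tikzpicture}
\caption{The generator $x_i$ compresses the interval $(P_i-1,\alpha_i)$, drawn above the line, onto $(P_i-1,\beta_i-1)$. The points of $[P_{i+1},\beta_{i+1})$ lie in the former interval; after adding $1$ their images lie in $(P_i,\beta_i)$.}
\label{fig:action}
\end{figure}

\begin{lemma}\label{lem:values}
For $1\le i\le n\le N$ the number of $x_i\wedge\cdots\wedge x_n$ lies in $[P_i,\beta_i)$. Hence $C_N(X)$ is admissible.
\end{lemma}

\begin{proof}
For $i=n$ the number is $P_n$. Let $i<n$ and let $q\in[P_{i+1},\beta_{i+1})$ be the number of $x_{i+1}\wedge\cdots\wedge x_n$. Then $q\in(0,\alpha_i)$, so $x_i(q)\in(P_i-1,\beta_i-1)$ by \eqref{eq:push}, and $x_i(q)+1\in(P_i,\beta_i)$. Every subterm of $C_N(X)$ is a variable $x_i$ or a term $x_i\wedge\cdots\wedge x_N$, so its number is less than $1$.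
\end{proof}

The distinctness of the variables is used here in that each $x_i$ has its own place on the line. It follows that iterated left divisibility below $C_N(X)$ is the ordinary order of real numbers.

\begin{theorem}[Order criterion]\label{thm:order}
Let $[t],[t']\sqsubseteq C_N(X)$. For the marked action of this section,
\[
[t]\sqsubset[t']\iff p_t<p_{t'},\qquad [t]=[t']\iff p_t=p_{t'}.
\]
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:comp}, one of $[t]\sqsubset[t']$, $[t]=[t']$, $[t']\sqsubset[t]$ holds. By Lemmas~\ref{lem:values}, \ref{lem:below} and~\ref{lem:inv} they imply $p_t<p_{t'}$, $p_t=p_{t'}$ and $p_t>p_{t'}$ respectively, and these exclude each other.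
\end{proof}

\section{Reading a prefix off the number}\label{sec:prefix}

By Theorem~\ref{thm:beyond} and Lemma~\ref{lem:values}, $w_t$ determines $[t]$ among the elements below a given $C_N(X)$. But two monotone elements may lie below $C_r(X)$ and $C_s(Y)$ for sequences $X,Y$ that diverge after some common initial part, and then there is no common upper bound at hand. In this situation we compare first letters. For example, $[u_2]=[(x_1\wedge x_2)\wedge x_1]$ lies above $C_2(X)=x_1\wedge x_2$, and $w_{u_2}=x_1x_2x_1^{-1}$ begins with $x_1x_2$. We show that this is a general phenomenon, by playing ping-pong with the action of Section~\ref{sec:action}.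

We keep $X=(x_1,\dots,x_N)$ and that action. Let $t$ be a term over $X$ with last variable $x_j$. Removing from the reduced word of $w_t$ its longest suffix that is a power of $x_j$, we write
\[
w_t=h\,x_j^{\,l},\qquad l\in\mathbb Z,\quad h \text{ a reduced word not ending in } x_j^{\pm1},
\]
where the empty word counts as not ending in any letter. We call $h$ the \emph{stem} of $t$. The reduced word of $w_t$ begins with $h$, and $\bar t=hx_jh^{-1}$ is reduced as written. Since $x_j$ fixes $P_j$, \eqref{eq:pw} gives
\begin{equation}\label{eq:stem}
p_t\in h(P_j)+\mathbb Z .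
\end{equation}

Put $I_i^+=(P_i,\beta_i)+\mathbb Z$ and $I_i^-=[\alpha_i,P_i)+\mathbb Z$. The sets $[\alpha_i,\beta_i)+\mathbb Z=I_i^-\cup(P_i+\mathbb Z)\cup I_i^+$ are pairwise disjoint for $i=1,\dots,N$.

\begin{lemma}[Ping-pong]\label{lem:pingpong}
Let $h$ be a reduced word over $X$ not ending in $x_j^{\pm1}$. If $h$ is nonempty with first letter $x_i^{\varepsilon}$, $\varepsilon=\pm1$, then $h(P_j)\in I_i^{+}$ for $\varepsilon=1$ and $h(P_j)\in I_i^-$ for $\varepsilon=-1$.
\end{lemma}

\begin{proof}
By \eqref{eq:push}, $x_i$ maps the complement of $[\alpha_i,P_i]+\mathbb Z$, which is $(P_i-1,\alpha_i)+\mathbb Z$, into $I_i^+$, and $x_i^{-1}$ maps the complement of $[P_i,\beta_i)+\mathbb Z$, which is $[\beta_i-1,P_i)+\mathbb Z$, into $I_i^-$. We use induction on the length of $h$.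

If $h=x_i^{\varepsilon}$, then $i\ne j$, so $P_j\notin[\alpha_i,\beta_i)+\mathbb Z$, and the claim holds. Let $h=x_i^\varepsilon h'$ with $h'$ nonempty of first letter $x_l^\delta$; by induction $h'(P_j)\in I_l^{\pm}$ with the sign of $\delta$. If $l\ne i$, this set is disjoint from $[\alpha_i,\beta_i)+\mathbb Z$. If $l=i$, then $\delta=\varepsilon$ as $h$ is reduced; and $I_i^+$ is disjoint from $[\alpha_i,P_i]+\mathbb Z$, while $I_i^-$ is disjoint from $[P_i,\beta_i)+\mathbb Z$. In each case $x_i^\varepsilon$ maps $h'(P_j)$ into the required set.
\end{proof}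

\begin{lemma}[Prefix]\label{lem:prefix}
Let $m\ge0$, $m+1\le N$ and $C_{m+1}(X)\sqsubset[t]\sqsubseteq C_N(X)$. Then the stem of $t$, and hence the reduced word of $w_t$, begins with $x_1x_2\cdots x_{m+1}$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:values} and~\ref{lem:below}, $t$ is an admissible term over $X$; let $x_j$ be its last variable. For $1\le i\le m+1$ let $q_i\in[P_i,\beta_i)$ be the number of $x_i\wedge\cdots\wedge x_{m+1}$ (Lemma~\ref{lem:values}); thus $q_i=x_i(q_{i+1})+1$ for $i\le m$. Put $\alpha_0=1$. The idea is that $p_t>q_1$ forces $p_t$ into $I_1^+$, so that the stem begins with $x_1$; removing this letter leads to the same situation for $q_2$. Precisely, we prove by descending induction on $i$: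
\begin{quote}
$(S_i)$ \emph{If $q\in(q_i,\alpha_{i-1})$ and $q\in h(P_j)+\mathbb Z$, where $h$ is a reduced word not ending in $x_j^{\pm1}$, then $h$ begins with $x_ix_{i+1}\cdots x_{m+1}$.}
\end{quote}
By Lemma~\ref{lem:pingpong}, or because $h$ is empty and $q\in P_j+\mathbb Z$, the point $q$ lies in $[\alpha_l,\beta_l)+\mathbb Z$ for some $l$. Now $P_i\le q_i<q<\alpha_{i-1}\le1$, so $q\in[\alpha_l,\beta_l)$. The intervals $[\alpha_l,\beta_l)$ with $l>i$ lie below $P_i$, and those with $l<i$ contain no points less than $\alpha_{i-1}$. Hence $q\in(P_i,\beta_i)\subset I_i^+$. By disjointness, $q$ lies in no $P_l+\mathbb Z$, in no $I_l^-$, and in no $I_l^+$ with $l\ne i$. So $h$ is nonempty, and by Lemma~\ref{lem:pingpong} its first letter is $x_i$.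

If $i=m+1$, we are done. Otherwise write $h=x_ih'$ and put $q'=x_i^{-1}(q-1)$. Since $q-1\in(P_i-1,\beta_i-1)$, \eqref{eq:push} gives $q'<\alpha_i$. Since $q-1>q_i-1=x_i(q_{i+1})$, we have $q'>q_{i+1}$. Moreover $q'\in h'(P_j)+\mathbb Z$, and $h'$ is reduced and does not end in $x_j^{\pm1}$. By $(S_{i+1})$, $h'$ begins with $x_{i+1}\cdots x_{m+1}$. This proves $(S_i)$.

Finally, $C_{m+1}(X)\sqsubset[t]$ implies $q_1<p_t<1$ by Lemma~\ref{lem:below}. By \eqref{eq:stem} we can apply $(S_1)$ to $q=p_t$ and the stem of $t$.
\end{proof}

\section{Proof of the main theorem}\label{sec:proof}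

The following lemma reduces everything to the two situations treated above.

\begin{lemma}[Dichotomy]\label{lem:dich}
Let $t,t'$ be LD-monotone. Then at least one of the following holds.
\begin{enumerate}
\item[(A)] There is a sequence $Z=(z_1,\dots,z_N)$ of distinct variables with $[t],[t']\sqsubseteq C_N(Z)$.
\item[(B)] There are sequences $X=(x_1,\dots,x_r)$ and $Y=(y_1,\dots,y_s)$, each of distinct variables, and $m\ge0$ with $m+1\le\min(r,s)$, such that $x_i=y_i$ for $i\le m$, $x_{m+1}\ne y_{m+1}$, and
\[
C_{m+1}(X)\sqsubseteq[t]\sqsubseteq C_r(X),\qquad C_{m+1}(Y)\sqsubseteq[t']\sqsubseteq C_s(Y).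
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $X,Y$ with $[t]\sqsubseteq C_r(X)$ and $[t']\sqsubseteq C_s(Y)$. If one of $X,Y$ is an initial segment of the other, let $Z$ be the longer one; by Lemma~\ref{lem:C}(a), (A) holds. Otherwise let $m+1$ be the first position where they differ.

Suppose $[t]\sqsubset C_{m+1}(X)$. By Lemma~\ref{lem:C}(b), $x_{m+1}$ does not occur in $t$. The endomorphism of $\Lambda$ that sends $x_{m+1}$ to $y_{m+1}$ and fixes the other variables therefore fixes $[t]$; it sends $C_{m+1}(X)$ to $C_{m+1}(Y)$ and preserves $\sqsubset$. Thus $[t]\sqsubset C_{m+1}(Y)\sqsubseteq C_s(Y)$, and (A) holds with $Z=Y$. The case $[t']\sqsubset C_{m+1}(Y)$ is symmetric.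

If neither holds, then, since $[t]$ and $C_{m+1}(X)$ are both $\sqsubseteq C_r(X)$, Lemma~\ref{lem:comp} gives $C_{m+1}(X)\sqsubseteq[t]$. Likewise $C_{m+1}(Y)\sqsubseteq[t']$, and we are in case (B).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1)$\Rightarrow$(2): Groups with conjugation are LD-monoids.

(3)$\Rightarrow$(1): If $t=_{LD}t'$, use Lemma~\ref{lem:minus}. In the other case Lemma~\ref{lem:minus} gives $t^-=_{LDM}x_1\cdots x_m=_{LDM}t'^-$.

(2)$\Rightarrow$(3): Let $w_t=w_{t'}$. In case (A) of Lemma~\ref{lem:dich}, the term $C_N(Z)$ is admissible for the action of Section~\ref{sec:action} by Lemma~\ref{lem:values}, and Theorem~\ref{thm:beyond} gives $t=_{LD}t'$.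

In case (B), either $[t]=C_{m+1}(X)$ and $w_t=x_1\cdots x_m$, or $C_{m+1}(X)\sqsubset[t]$ and the reduced word of $w_t$ begins with $x_1\cdots x_mx_{m+1}$, by Lemma~\ref{lem:prefix} for $X$. In the same way, using the action for $Y$, either $[t']=C_{m+1}(Y)$ and $w_{t'}=x_1\cdots x_m$, or the reduced word of $w_{t'}$ begins with $x_1\cdots x_my_{m+1}$. Now $w_t$ and $w_{t'}$ are the same reduced word. It cannot begin both with $x_1\cdots x_mx_{m+1}$ and with $x_1\cdots x_my_{m+1}$, as $x_{m+1}\ne y_{m+1}$. So the first alternative holds for $t$ or for $t'$, the common word has length $m$, and therefore the first alternative holds for both. Hence $[t]=C_{m+1}(X)$ and $[t']=C_{m+1}(Y)$, that is,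
\[
t=_{LD}x_1\wedge\cdots\wedge x_m\wedge x_{m+1},\qquad t'=_{LD}x_1\wedge\cdots\wedge x_m\wedge y_{m+1}.
\]
Here $y_{m+1}$ differs from $x_1=y_1,\dots,x_m=y_m$ and from $x_{m+1}$. This is the second alternative of (3).

An LDM-monotone identity is of the form $t^-=t'^-$ with $t,t'$ LD-monotone, so (2)$\Rightarrow$(1) is Conjecture~$\tilde A$.
\end{proof}

\section{Conjugation alone, and fewer groups}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:LD}]
Let $\bar t=\bar t'$. Suppose we are in case (A) of Lemma~\ref{lem:dich} and $t\neq_{LD}t'$. By Lemma~\ref{lem:comp} we may assume $[t]\sqsubset[t']$. For the action of Section~\ref{sec:action} belonging to $Z$, Lemma~\ref{lem:below} and Lemma~\ref{lem:triangle}(iii) give $0<p_t<p_{t'}<1$. If $x$ is the last variable of $t$, the fixed-point set of $x$ is $P_x+\mathbb Z$, so that of $\bar t=w_txw_t^{-1}$ is $w_t(P_x)+\mathbb Z=p_t+\mathbb Z$ by \eqref{eq:pw}. Likewise $\bar t'$ has fixed-point set $p_{t'}+\mathbb Z$. These sets are different, a contradiction. So $t=_{LD}t'$ in case (A).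

Case (B) cannot occur. Indeed, let $h$ be the stem of $t$ and $x_j$ its last variable, so that $\bar t=hx_jh^{-1}$ is reduced as written. If $[t]=C_{m+1}(X)$, then $h=x_1\cdots x_m$ and $x_j=x_{m+1}$ by Lemma~\ref{lem:minus}; otherwise $h$ begins with $x_1\cdots x_{m+1}$ by Lemma~\ref{lem:prefix}. In both cases the reduced word of $\bar t$ begins with $x_1\cdots x_mx_{m+1}$. Similarly that of $\bar t'$ begins with $x_1\cdots x_my_{m+1}$. Since $x_{m+1}\ne y_{m+1}$, this contradicts $\bar t=\bar t'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classes}]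
If $u=v$ holds in all groups of $\mathcal K$, then $\bar u\bar v^{-1}$ is a law of $\mathcal K$, hence trivial, that is, $\bar u=\bar v$. So the identity holds in all groups, and Theorems~\ref{thm:main} and~\ref{thm:LD} apply.

As to the examples, a group containing a nonabelian free subgroup contains free subgroups of every finite rank, so no nontrivial word is a law. For the finite $p$-groups recall that free groups are residually finite-$p$ (Iwasawa): every nontrivial element of $F$ survives in some finite $p$-group quotient, and so is not a law of all finite $p$-groups.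
\end{proof}

\section{The hypotheses are needed}\label{sec:sharp}

\subsection{The class of groups}

The chain of Section~\ref{sec:example} shows that some richness of the class $\mathcal K$ in Theorem~\ref{thm:classes} is necessary.

\begin{proposition}
Let $M\ge1$, and let $\mathcal K$ be a class of groups in which all $M$-th powers are central, for example one finite group, or all abelian groups. Then both conclusions of Theorem~\ref{thm:classes} fail for $\mathcal K$.
\end{proposition}

\begin{proof}
Consider the identity $u_{2M}=x_1$. By \eqref{eq:ugroup}, its left side takes the value $g^Mx_1g^{-M}$ with $g=x_1x_2$, so the identity holds in all groups of $\mathcal K$. It fails in $F$, since $(x_1x_2)^M$ does not commute with $x_1$. So it is a consequence neither of (LDM) nor of (LD).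

It is LD-monotone: $[u_{2M}]\sqsubset[x_1\wedge x_2\wedge x_3]$ by \eqref{eq:uLD}. It is also LDM-monotone. First, $x_1=(x_1\wedge x_2)^-$. Second, $u_{2M}=(u_{2M}\wedge x_1)^-$, and $u_{2M}\wedge x_1$ is LD-monotone: the leftmost variable of $u_{2M-1}$ is $x_1$, so $x_1\sqsubset u_{2M-1}\wedge x_3$ in $\Lambda$, and Lemma~\ref{lem:C}(a) and \eqref{eq:uLD} give
\[
u_{2M}\wedge x_1\sqsubset u_{2M}\wedge(u_{2M-1}\wedge x_3)=x_1\wedge x_2\wedge x_3 .\qedhere
\]
\end{proof}

\subsection{Monotonicity}

On $\{1,2,3,4\}$ consider the two operations
\[
\begin{array}{c|cccc}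
\wedge&1&2&3&4\\ \hline
1&2&4&2&4\\
2&3&4&3&4\\
3&4&4&4&4\\
4&1&2&3&4
\end{array}
\qquad\qquad
\begin{array}{c|cccc}
\cdot&1&2&3&4\\ \hline
1&3&1&3&1\\
2&3&2&3&2\\
3&3&3&3&3\\
4&1&2&3&4
\end{array}
\]
The first is the $4$-element Laver table. We check that together they form an LD-monoid, in which the number $4$ plays the role of the constant $1$ of (LDM). By \eqref{eq:LDfromLDM}, the Laver table is then an LD-system.

Write $L_a$ for the map $b\mapsto a\wedge b$. The maps $L_1$ and $L_2$ depend only on the parity of the argument and send even numbers to $4$; $L_3$ is constant with value $4$; $L_4$ is the identity. The values of $L_1$ and $L_3$ are even, and $L_2$ and $L_4$ preserve parity.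
\begin{itemize}
\item \emph{$(ab)\wedge c=a\wedge(b\wedge c)$, that is, $L_{ab}=L_aL_b$.} For $a=4$ this is trivial, and for $a=3$ both sides are $L_3$. Let $a\in\{1,2\}$. If $b$ is odd, then $L_aL_b$ is constant with value $4$, and $ab=3$. If $b$ is even, then $L_aL_b=L_a$, and $ab=a$.
\item \emph{Monoid.} The numbers $L_a(1)=2,3,4,1$ for $a=1,2,3,4$ are distinct, so $a\mapsto L_a$ is injective. By the previous item, $\cdot$ is associative and $4$ is neutral.
\item \emph{$a\wedge4=4$ and $4\wedge a=a$.} These can be read off the table.
\item \emph{$(a\wedge b)\,a=ab$.} For $a=4$ both sides are $b$, and for $a=3$ both sides are $3$. Let $a\in\{1,2\}$. If $b$ is even, then $a\wedge b=4$ and both sides are $a$. If $b$ is odd, the right side is $3$ and the left side is $2\cdot1=3$ for $a=1$ and $3\cdot2=3$ for $a=2$.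
\item \emph{$a\wedge(bc)=(a\wedge b)(a\wedge c)$.} For $a=4$ this is trivial, and for $a=3$ both sides are $4$. Let $a\in\{1,2\}$, and let $e\in\{2,3\}$ be the value of $L_a$ at odd numbers; note that $e\cdot e=e$. The product $bc$ is even if and only if $b$ and $c$ are both even. So both sides are $4$ if $b$ and $c$ are even, and both are $e$ otherwise.
\end{itemize}
Here $1\wedge1=2$, so $x\wedge x=x$ is not a consequence of (LDM), and in particular not of (LD), as announced in the introduction. The following less obvious example is an identity of Dr\'apal, Kepka and Mus\'ilek.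

\begin{proposition}
The identity
\[
(x\wedge y)\wedge((y\wedge x)\wedge z)=((x\wedge y)\wedge y)\wedge(x\wedge z)
\]
holds in all groups with conjugation, but it is not a consequence of \textup{(LDM)}, and hence not of \textup{(LD)}. So monotonicity cannot be dropped in Theorem~\ref{thm:LD}.
\end{proposition}

\begin{proof}
In a group, the left side is the conjugate of $z$ by $(xyx^{-1})(yxy^{-1})$, and the right side is the conjugate of $z$ by $(xyx^{-1}\,y\,xy^{-1}x^{-1})\,x$. Both elements are equal to $xyx^{-1}yxy^{-1}$. In the LD-monoid above, put $x=y=z=1$ (the number $1$). The left side is $2\wedge(2\wedge1)=2\wedge3=3$, and the right side is $(2\wedge1)\wedge2=3\wedge2=4$.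
\end{proof}

\begin{thebibliography}{9}

\bibitem{conj}
\emph{A Conjecture About Conjugacy In Free Groups},
\texttt{https://dehornoy.lmno.cnrs.fr/Papers/Dfy.pdf}.

\bibitem{D}
P. Dehornoy, \emph{Free distributive groupoids}, J. Pure Appl. Algebra 61 (1989).

\end{thebibliography}

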